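
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\newtheorem{example}[theorem]{Example}

\title{The topological entropy of regular cellular automata\\ is not computable}


\begin{abstract}
A one-dimensional cellular automaton is regular if, for every $t$, the set of possible histories of a window of $t$ cells is a sofic shift. The entropy of each of these shifts can be computed, and the topological entropy of the automaton is their supremum. We show that the supremum cannot be computed: no algorithm approximates the topological entropy of regular cellular automata to any prescribed precision, even when the automaton has radius $1$, all its column factors are explicitly given $1$-step shifts of finite type, and it has the shadowing property. We also determine what can be computed: the entropy is computable up to any factor $c>2$ and up to no factor $c<2$, and computing it is Turing-equivalent to the halting problem.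
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $A$ be a finite alphabet. A \emph{cellular automaton} (CA) of radius $r$ is a map $F:A^{\mathbb Z}\to A^{\mathbb Z}$ of the form $F(x)_i=f(x_{i-r},\dots,x_{i+r})$ with a local rule $f:A^{2r+1}\to A$. It is a continuous self-map of the compact space $A^{\mathbb Z}$ (product topology), and it commutes with the shift. Its topological entropy is denoted by $h(F)$. For $t\ge 1$ the \emph{$t$-column factor} of $F$ is
\[
\Sigma_t=\{(F^n(x)_{[0,t-1]})_{n\in\mathbb N}: x\in A^{\mathbb Z}\}\subseteq (A^t)^{\mathbb N},
\]
the set of all histories of a window of $t$ consecutive cells. It is a one-sided subshift. The CA is \emph{regular} if every $\Sigma_t$ is a sofic shift, that is, if $\Sigma_t$ is the set of label sequences of the infinite walks in some finite labeled graph. We then say that the graph \emph{presents} $\Sigma_t$.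

Write $\mathcal L_N(\Sigma)$ for the set of words of length $N$ occurring in a subshift $\Sigma$, and $h(\Sigma)=\lim_N\frac1N\log|\mathcal L_N(\Sigma)|$. All logarithms and entropies are in base $2$; another base multiplies everything by a computable constant. The partition of $A^{\mathbb Z}$ according to the contents of the window $[0,t-1]$ is refined along $N$ time steps into exactly $|\mathcal L_N(\Sigma_t)|$ nonempty pieces. Since $F$ commutes with the shift, the position of the window does not matter, and since the windows generate the topology,
\begin{equation}\label{eq:sup}
h(F)=\sup_{t\ge1}h(\Sigma_t).
\end{equation}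
The terms are nondecreasing in $t$, since a history of $t+1$ cells determines the history of the first $t$ of them.

So $h(F)$ is the growth rate, in bits per step, of the number of histories of a wide window. For the identity it is $0$. For a shift map the window receives one new letter per step through one end, and the entropy is $\log|A|$. If the cells carry two independent tracks over an alphabet $B$, one moving left and one moving right, the window receives one letter through each end and the entropy is $2\log|B|$. The new information always enters through the two ends of the window.

We say that the entropy is \emph{computable} for a class of CA if there is an algorithm which, given the local rule of any $F$ in the class and a rational $\varepsilon>0$, outputs a rational number within $\varepsilon$ of $h(F)$. The following facts are known.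
\begin{itemize}
\item[(i)] The entropy is not computable for the class of all CA (Hurd, Kari and Culik).
\item[(ii)] The entropy is computable for one-sided regular CA, where \emph{one-sided} means that $F(x)_i$ depends only on $x_i,\dots,x_{i+r}$.
\item[(iii)] There is an algorithm which, given the local rule of a regular CA and $t\ge1$, outputs a labeled graph presenting $\Sigma_t$.
\end{itemize}
The question, posed in \cite{dottorato}, is whether the topological entropy is computable for all regular CA.

There are reasons to expect the answer yes. By (iii) every term of \eqref{eq:sup} can be computed (Lemma~\ref{lem:sofic}), the terms are nondecreasing, and, as Lemma~\ref{lem:twocolumns} shows, all of them with $t\ge r$ lie between $h(\Sigma_r)$ and $2h(\Sigma_r)$. In the one-sided case information enters through one end only, and the sequence is constant from $t=r$ on. What is missing in general is a computable rate of convergence, and we show that there is none.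

\subsection{Results}

\begin{theorem}\label{thm:main}
There is an algorithm which, given a $2$-counter machine $M$ and an integer $K\ge1$, outputs an integer $d\ge1$ and a radius-$1$ CA $F=F_{M,K}$ such that
\begin{itemize}
\item[(a)] for every $t\ge1$, $\Sigma_t$ is a $1$-step shift of finite type, presented by an explicit graph (so $F$ is regular), and $F$ has the shadowing property;
\item[(b)] if $M$ does not halt, then $h(F)\le\bigl(1+\frac2{K+1}\bigr)d$;
\item[(c)] if $M$ halts, then $h(F)\ge2d$.
\end{itemize}
\end{theorem}

Here ``$M$ halts'' means that the run of $M$ that starts in the state $s_0$ with both counters equal to $0$ reaches the halting state $h_*$; the machines are described in Section~\ref{sec:machine}. By a theorem of Minsky it is undecidable whether a given $2$-counter machine halts. A \emph{$1$-step shift of finite type} (SFT) is a subshift consisting of all sequences whose subwords of length $2$ lie in a given set. The shadowing property is recalled in Section~\ref{sec:a}.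

\begin{corollary}\label{cor:answer}
The topological entropy is not computable for regular CA, not even for those that have the properties in Theorem~\ref{thm:main}(a).
\end{corollary}

\begin{proof}
Take $K=3$. A rational number within $d/8$ of $h(F_{M,3})$ is at most $\frac{13}8d$ if $M$ does not halt and at least $\frac{15}8d$ if $M$ halts. So an algorithm approximating $h$ would decide halting.
\end{proof}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] For regular $F$ of radius $r\ge1$ we have $h(\Sigma_r)\le h(F)\le2h(\Sigma_r)$. For every rational $c>2$ there is an algorithm which, for regular CA, outputs a rational $v$ with $v\le h(F)\le cv$. Also, ``$h(F)=0$'' is decidable for regular CA.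
\item[(2)] For no real $c$ with $1\le c<2$ is there an algorithm which, for regular CA (even with the properties in Theorem~\ref{thm:main}(a)), outputs a rational $v$ with $v\le h(F)\le cv$. No algorithm approximates $h(F)$ on this class within a fixed additive constant $C$.
\item[(3)] For regular CA the relation $h(F)>q$ $(q\in\mathbb Q)$ is semidecidable and $\Sigma^0_1$-hard, so computing $h$ on regular CA is Turing-equivalent to the halting problem.
\end{enumerate}
\end{theorem}

In (3), $\Sigma^0_1$ is the class of semidecidable sets and is not to be confused with the column factor $\Sigma_1$. Since membership in the class of regular CA is promised, ``semidecidable'' means that some procedure, given $q$ and the rule of a regular $F$, stops if and only if $h(F)>q$. The last assertion of (3) means that a halting oracle suffices to approximate $h$ on regular CA to any prescribed precision, and that any oracle providing such approximations decides halting.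

Section~\ref{sec:columns} contains the computable side. Section~\ref{sec:idea} explains the mechanism, starting with windows of one and two cells. Section~\ref{sec:construction} gives the construction, and Sections~\ref{sec:a}--\ref{sec:c} prove the three parts of Theorem~\ref{thm:main}; fact (iii) is not used there. Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{What columns determine}\label{sec:columns}

\begin{lemma}\label{lem:twocolumns}
Let $F$ be a CA of radius $r\ge1$. Then $h(\Sigma_r)\le h(F)\le2h(\Sigma_r)$. If $F$ is one-sided, then $h(F)=h(\Sigma_r)$.
\end{lemma}

\begin{proof}
The lower bound is \eqref{eq:sup}. Let $t\ge2r$. A word of $\mathcal L_N(\Sigma_t)$ is determined by its first letter in $A^t$ together with the histories of the cells $[0,r-1]$ and $[t-r,t-1]$, because every other cell of the window has its whole neighborhood in the window, so its history can be computed step by step from the local rule. The two histories are words of $\mathcal L_N(\Sigma_r)$. Hence $|\mathcal L_N(\Sigma_t)|\le|A|^t|\mathcal L_N(\Sigma_r)|^2$ and $h(\Sigma_t)\le2h(\Sigma_r)$. As $h(\Sigma_t)$ is nondecreasing in $t$, the upper bound follows from \eqref{eq:sup}. If $F$ is one-sided and $t\ge r$, the first letter and the history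 of $[t-r,t-1]$ suffice, so $|\mathcal L_N(\Sigma_t)|\le|A|^t|\mathcal L_N(\Sigma_r)|$ and $h(\Sigma_t)\le h(\Sigma_r)$.
\end{proof}

\begin{lemma}\label{lem:sofic}
There are algorithms which, given a labeled graph presenting a nonempty one-sided sofic shift $\Sigma$, approximate $h(\Sigma)$ to any prescribed precision and decide whether $h(\Sigma)=0$.
\end{lemma}

\begin{proof}
Delete repeatedly all vertices without outgoing edges. Then every walk can be prolonged to an infinite one, so $\mathcal L_N(\Sigma)$ is the set of labels of walks of length $N$. Apply the subset construction: the initial vertex is the set of all vertices, and from a set $U$ there is an edge labeled $a$ to the set of end points of $a$-labeled edges starting in $U$, if that set is nonempty. Keep the sets reachable from the initial one, and let $s$ be their number. In this graph, words of $\mathcal L_N(\Sigma)$ correspond bijectively to walks of length $N$ from the initial vertex, and every vertex has an outgoing edge.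

Let $W$ be the adjacency matrix (counting edges) and $S_N$ the sum of the entries of $W^N$, that is, the number of all walks of length $N$. Then $|\mathcal L_N(\Sigma)|\le S_N$. Conversely, fix a vertex $U$ and a walk of length at most $s$ from the initial vertex to $U$. Put this walk in front of a walk of length $N$ starting at $U$ and prolong the result to length $N+s$. This maps the walks of length $N$ from $U$ injectively to walks of length $N+s$ from the initial vertex. So $S_N\le s\,|\mathcal L_{N+s}(\Sigma)|$. Hence $h(\Sigma)=\lim\frac1N\log S_N=\log\theta$, where $\theta$ is the spectral radius of $W$. It is the largest real root of the characteristic polynomial of $W$ (Perron--Frobenius), and $\theta\ge1$ since there are infinite walks. So $\log\theta$ can be approximated.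

We claim that $h(\Sigma)=0$ if and only if every strongly connected component contains at most one simple cycle (parallel edges give different cycles, and the starting vertex of a cycle does not matter); this can be decided. If a component contains two simple cycles, it is neither a single cycle nor a single vertex without edges, so some vertex $v$ of it has two outgoing edges inside the component. Complete these edges to closed walks $C_1,C_2$ at $v$. The closed walks $C_1C_2$ and $C_2C_1$ are distinct and of equal length, so the number of walks grows exponentially. Otherwise every component is a single cycle or a single vertex without edges, and a walk of length $N$ is determined by its initial vertex, by the at most $s-1$ edges between components that it uses, and by the times at which it uses them; there are polynomially many such data.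
\end{proof}

\section{The idea: two streams that collide}\label{sec:idea}

By Lemma~\ref{lem:twocolumns} the undecidability must be found in the gap between $h(\Sigma_r)$ and $2h(\Sigma_r)$: between information entering a window as if through one end and information entering through both. We make a CA in which the two streams obstruct each other unless a computation succeeds.

\subsection{Crossings}

Let $B$ be a finite set with $|B|=2^d$. Its elements are \emph{payloads}, $\circ$ stands for ``nothing'', and $e$ is a further symbol, the \emph{eraser}. Each cell carries a right-moving symbol $\rho\in B\cup\{\circ\}$ and a left-moving symbol $\lambda\in B\cup\{\circ,e\}$, both of speed $1$. When $\rho_{i-1}$ and $\lambda_i$ cross the edge between cells $i-1$ and $i$, they are changed by $X(\rho,\lambda)=(X_1,X_2)$, where for $b,b'\in B$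
\[
X(\circ,\lambda)=(\circ,\lambda),\quad X(b,\circ)=(b,\circ),\quad X(b,b')=(b,\circ),\quad X(b,e)=(\circ,\circ).
\]
Thus a right-moving payload wipes out a left-moving payload, and an eraser and a right-moving payload annihilate each other. We shall use constantly that
\begin{equation}\label{eq:X}
X_1(\cdot,e)=\circ,\qquad X_2(b,\cdot)=\circ\ (b\in B),\qquad X_1(\rho,\lambda)=\rho\ (\lambda\ne e),\qquad X_2(\circ,\lambda)=\lambda .
\end{equation}

\subsection{Windows of one and two cells}

Let $G$ be the CA with cell states $(\rho,\lambda)$ and no other ingredient:
\[
\rho_i(n+1)=X_1(\rho_{i-1}(n),\lambda_i(n)),\qquad \lambda_i(n+1)=X_2(\rho_i(n),\lambda_{i+1}(n)).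
\]
Look at the single cell $0$. If $\rho_0(n)\in B$, then $\lambda_0(n+1)=\circ$: the payload that leaves the cell to the right wipes out whatever would have entered from there. So the pair $(\rho_0(n),\lambda_0(n+1))$ has one of the forms $(b,\circ)$, $(\circ,b)$, $(\circ,\circ)$, $(\circ,e)$, which are $2+2|B|\le4|B|$ possibilities. A history of length $N+1$ consists of $N$ such pairs and the two symbols $\lambda_0(0)$, $\rho_0(N)$, so $h(\Sigma_1)\le d+2$. On average at most about one payload per step enters the cell, although there are two ends.

Now allow special cells that replace every arriving right-moving payload by $\circ$. Consider the window of the cells $0,1$ in a configuration whose only special cell is cell $1$. Start with nothing in the window, with arbitrary payloads $\rho_i$ and $\lambda_i=\circ$ for $i<0$, and with arbitrary payloads $\lambda_i$ and $\rho_i=\circ$ for $i>1$. There are no erasers, so $\rho_0(n+1)$ is the initial symbol $\rho_{-1-n}$. Since $\rho_1(n)=\circ$ at all times, nothing leaves to the right, and $\lambda_1(n+1)$ is the initial symbol $\lambda_{2+n}$. Two arbitrary payloads are seen per step, and the entropy is at least $2d$.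

So \emph{the entropy is close to $d$ or to $2d$ according to whether right-moving payloads can be destroyed inside a window only rarely or almost always}. The following lemma gives the upper estimate for all widths. Erasers do not help to fill the window, because each of them occupies a place in the left-moving stream that a payload could have had.

\begin{lemma}[Balance]\label{lem:balance}
Consider a CA whose cell states have components $\rho,\lambda$ as above, such that always
\[
\lambda_i(n+1)=X_2(\rho_i(n),\lambda_{i+1}(n)),\qquad \rho_i(n+1)\in\{X_1(\rho_{i-1}(n),\lambda_i(n)),\ \circ\}.
\]
Say that cell $i$ \emph{kills} at time $n+1$ if $X_1(\rho_{i-1}(n),\lambda_i(n))\in B$ and $\rho_i(n+1)=\circ$. In any orbit, let $\kappa$ be the number of kills in the cells $0,\dots,t-1$ at times $1,\dots,N$, and let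
\[
p=|\{n<N: X_1(\rho_{-1}(n),\lambda_0(n))\in B\}|,\qquad g=|\{n<N:\lambda_{t-1}(n+1)\in B\}|
\]
be the numbers of payloads entering the window $[0,t-1]$ from the left (including those killed at once in cell $0$) and from the right. Then $p+g\le N+\kappa+2t$.
\end{lemma}

\begin{proof}
Let $u=|\{n<N:\lambda_{t-1}(n+1)=e\}|$ count the entering erasers and $w=|\{n<N:\rho_{t-1}(n)\in B\}|$ the payloads that leave cell $t-1$ to the right. If $\rho_{t-1}(n)\in B$, then $\lambda_{t-1}(n+1)=\circ$ by \eqref{eq:X}. Hence for each $n$ at most one of the three conditions defining $g,u,w$ holds, and $g+u+w\le N$.

Each of the $p$ payloads that enter from the left has, at time $N$, met one of four fates.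
\begin{itemize}
\item It is still in the window. There are at most $t$ of these.
\item It was killed in the window. There are at most $\kappa$ of these.
\item It left cell $t-1$ to the right (and was possibly annihilated on the edge between $t-1$ and $t$). There are at most $w$ of these.
\item It was annihilated on an edge between two cells of the window. This used up an eraser that was in the window. Erasers are never created, so that eraser was in the window at time $0$ or is counted in $u$. Different payloads use up different erasers, so there are at most $t+u$ of these.
\end{itemize}
So $p\le2t+\kappa+w+u$, and $p+g\le2t+\kappa+(g+u+w)\le N+\kappa+2t$.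
\end{proof}

For $G$ itself $\kappa=0$. A history of the window is determined by its first letter and the entering symbols; for each step there are $2\cdot3$ patterns of types of entering symbols, and at most $N+2t$ payloads to choose. So $h(G)\le d+\log6$.

\subsection{Making the kills conditional}\label{sec:conditional}

It remains to make frequent kills possible exactly when $M$ halts. The computation must be checked inside the window. Regularity has a price here: in order to have a simple description of $\Sigma_t$, we shall arrange that \emph{anything} may enter the window from outside. So any certificate of halting carried by the right-moving stream may be forged.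

We therefore write the program into the cells. Each cell holds a fixed device, the main ones being single moves of $M$, a \emph{reset} $\mathsf R$, and a \emph{test} $\mathsf T$. The right-moving stream consists of slots. Some are \emph{memory slots}, which hold the counters in unary; the others are \emph{control slots}, which hold a state of $M$. A block of memory slots followed by a control slot passes through the devices and is transformed by them. A reset sets the counters to $0$ and the state to $s_0$. A test \emph{triggers} if the control slot arrives in the halting state; it destroys the control state, and after triggering it may kill one payload behind the control slot. A forged control slot can thus trigger once in the window. To trigger a second time it must first pass a reset and then devices that spell out a genuine halting run, because everything after a reset happens in the window. If $M$ does not halt, a control slot triggers at most once, up to boundary effects.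

If a test could kill in the very next slot, then every second slot could be a forged control slot, and forged kills could have frequency $1/2$. This would allow an entropy near $\frac32d$, which is below $2d$ but too large for the sharp factor in Theorem~\ref{thm:sharp}(2). So we let a test, once triggered, wait until the $K$-th following memory slot before it may kill. Then a control slot whose triggering is used occupies, with the memory slots behind it, at least $K+1$ consecutive slots, and forged kills have frequency at most $1/(K+1)$. If $M$ halts, a single control slot can trigger at arbitrarily many tests in one window, and the cost $K$ is negligible.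

\section{The construction}\label{sec:construction}

\subsection{Machine and alphabet}\label{sec:machine}

The machine $M$ has a finite state set $S$ containing $s_0\ne h_*$, where $h_*$ is the halting state. Each $s\ne h_*$ has exactly one instruction, either ``$c_j{+}{+}$, go to $s'$'' or ``if $c_j=0$ go to $s'$, else $c_j{-}{-}$ and go to $s''$'', with $j\in\{1,2\}$. Let $\Theta$ be the set of all triples
\[
(s,\mathrm{inc}_j,s'),\qquad\text{respectively}\qquad (s,\mathrm{zero}_j,s')\ \text{ and }\ (s,\mathrm{dec}_j,s''),
\]
arising from these instructions: the elementary moves of $M$.

A cell state is $(\sigma,m,q,\rho,\lambda)$, where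
\begin{itemize}
\item $\sigma\in\{\mathsf P,\mathsf R,\mathsf T\}\cup\Theta$ is the \emph{device} of the cell, which never changes;
\item $m\in\{0,1,\dots,K\}$ is the memory of the device;
\item $q\in Q=\{\#_v:v\in S\cup\{\bot\}\}\cup\{0,1\}^2$;
\item $\rho\in B\cup\{\circ\}$ and $\lambda\in B\cup\{\circ,e\}$ are as in Section~\ref{sec:idea}, with $|B|=2^d$.
\end{itemize}
Here $d$ may be any integer with
\begin{equation}\label{eq:d}
d\ge(K+1)\log(6|Q|).
\end{equation}
We take the smallest one; only in the additive statement of Theorem~\ref{thm:sharp}(2) a larger $d$ is needed. Condition \eqref{eq:d} makes the information carried by everything other than payloads small compared with $d$.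

The pair $(q,\rho)$ is a \emph{slot}: a \emph{control slot} if $q=\#_v$, and then $v$ is its state, where $\bot$ means ``invalid''; and a \emph{memory slot} if $q=(a_1,a_2)\in\{0,1\}^2$, where $a_j=1$ is read as one unit of the counter $c_j$.

\subsection{Dynamics}

Slots move right and $\lambda$ moves left, with crossings as before. Upon arrival a slot is \emph{processed} by the device of the cell:
\begin{equation}\label{eq:rule}
\begin{aligned}
\sigma_i(n+1)&=\sigma_i(n),\qquad \lambda_i(n+1)=X_2(\rho_i(n),\lambda_{i+1}(n)),\\
(m_i,q_i,\rho_i)(n+1)&=\Delta_{\sigma_i}\bigl(m_i(n);\,q_{i-1}(n),\,X_1(\rho_{i-1}(n),\lambda_i(n))\bigr).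
\end{aligned}
\end{equation}
This is a radius-$1$ rule. The devices $\Delta_\sigma$ act as follows on an incoming slot $(q,\rho)$; what is not mentioned is unchanged.
\begin{itemize}
\item $\mathsf P$ (pass): nothing changes.
\item $\mathsf R$ (reset): a memory slot becomes $(0,0)$, and $\#_v$ becomes $\#_{s_0}$.
\item $(s,\mathrm{inc}_j,s')$: on a memory slot $(a_1,a_2)$, if $m=0$ and $a_j=0$, set $a_j:=1$ and $m:=1$. On $\#_v$: it becomes $\#_{s'}$ if $v=s$ and $m\ge1$, and $\#_\bot$ otherwise; then $m:=0$.
\item $(s,\mathrm{dec}_j,s')$: on a memory slot, if $m=0$ and $a_j=1$, set $a_j:=0$ and $m:=1$. On $\#_v$: it becomes $\#_{s'}$ if $v=s$ and $m\ge1$, and $\#_\bot$ otherwise; then $m:=0$.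
\item $(s,\mathrm{zero}_j,s')$: on a memory slot, if $a_j=1$, set $m:=1$. On $\#_v$: it becomes $\#_{s'}$ if $v=s$ and $m=0$, and $\#_\bot$ otherwise; then $m:=0$.
\item $\mathsf T$ (test): on $\#_v$, the slot becomes $\#_\bot$, and $m:=1$ if $v=h_*$ (the slot \emph{triggers} at this cell), $m:=0$ otherwise. On a memory slot: if $m=0$, nothing; if $1\le m<K$, $m:=m+1$; if $m=K$ and $\rho\in B$, set $\rho:=\circ$ and $m:=0$ (a \emph{kill}); if $m=K$ and $\rho=\circ$, nothing.
\end{itemize}
This defines $F=F_{M,K}$; its local rule can be computed from $M$ and $K$. Four features are used below. The type (control or memory) of a slot never changes. Devices never create payloads or replace one by another; they only delete some, in memory slots at tests. What happens to $m$ and $q$ at devices other than $\mathsf T$, and to $q$ at all devices, does not depend on the payloads. Finally, only $\mathsf R$ turns $\#_\bot$ into some $\#_v$ with $v\ne\bot$.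

\begin{example}\label{ex:trace}
Let $M$ have the instructions ``$s_0$: $c_1{+}{+}$, go to $s_1$'' and ``$s_1$: if $c_1=0$ go to $s_1$, else $c_1{-}{-}$ and go to $h_*$''. Its halting run is $\tau_1=(s_0,\mathrm{inc}_1,s_1)$, $\tau_2=(s_1,\mathrm{dec}_1,h_*)$. Let two memory slots followed by a control slot pass through cells with devices $\mathsf R,\tau_1,\tau_2,\mathsf T$, right after another control slot has passed, so that $m=0$ in the cells of $\tau_1$ and $\tau_2$. The slots look as follows after each cell.
\begin{center}
\begin{tabular}{l|ccc}
after & first memory slot & second memory slot & control slot\\ \hline
$\mathsf R$ & $(0,0)$ & $(0,0)$ & $\#_{s_0}$\\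
$\tau_1$ & $(1,0)$ & $(0,0)$ & $\#_{s_1}$\\
$\tau_2$ & $(0,0)$ & $(0,0)$ & $\#_{h_*}$\\
$\mathsf T$ & $(0,0)$ & $(0,0)$ & $\#_\bot$
\end{tabular}
\end{center}
At $\tau_1$ the first memory slot takes the unit and sets $m=1$, so the second one is unchanged, and the control slot finds $m=1$. At $\mathsf T$ the control slot triggers and leaves $m=1$. Let $K=2$, and suppose that the two slots behind the control slot are memory slots. The first of them raises $m$ to $2$, and if the second one carries a payload, this payload is killed. If the devices $\mathsf R,\tau_1,\tau_2,\mathsf T$ are repeated to the right, the same control slot triggers again, and another payload behind it can be killed there. Without the cell of $\tau_1$ the control slot would arrive at $\tau_2$ with state $s_0\ne s_1$ and become $\#_\bot$.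
\end{example}

\section{Column factors and shadowing}\label{sec:a}

By \eqref{eq:rule}, the contents $y(n)$ of the window $[0,t-1]$ satisfy
\[
y(n+1)=\Phi(y(n),\alpha(n),\beta(n)),\qquad \alpha(n)=(q_{-1},\rho_{-1})(n),\quad \beta(n)=\lambda_t(n).
\]
We call $\alpha(n)\in Q\times(B\cup\{\circ\})$ and $\beta(n)\in B\cup\{\circ,e\}$ the \emph{inputs}. If all sequences of inputs could be realized by the outside of the window, $\Sigma_t$ would be the $1$-step SFT of all sequences compatible with $\Phi$. The difficulty is that what leaves the window disturbs what is about to enter: an escaping payload wipes out later left-movers, an escaping eraser annihilates a later payload. The symbol that is just entering at the moment of the escape has no influence on the window, by \eqref{eq:X}, and can be replaced by one that neutralizes the escaping symbol. This is the purpose of the erasers.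

\begin{lemma}\label{lem:sft}
$\Sigma_t$ is the set of all sequences $(y(n))_{n\in\mathbb N}\in(A^t)^{\mathbb N}$ such that for every $n$ there are inputs $\alpha(n),\beta(n)$ with $y(n+1)=\Phi(y(n),\alpha(n),\beta(n))$. So $\Sigma_t$ is a $1$-step SFT, presented by the graph with vertex set $A^t$ and edges from $y$ to all $\Phi(y,\alpha,\beta)$, where each edge carries its initial vertex as label.
\end{lemma}

\begin{proof}
Every element of $\Sigma_t$ has the stated form. Conversely, let $y,\alpha,\beta$ be given, and write $\lambda_0(n)$, $\rho_{t-1}(n)$ for the respective entries of $y(n)$. Modify the inputs as follows, keeping the names $\alpha,\beta$.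
\begin{itemize}
\item If $\lambda_0(n)=e$, replace the $\rho$-part of $\alpha(n)$ by some element of $B$. As $\Phi$ depends on this $\rho$-part only through $X_1(\rho,\lambda_0(n))$, and $X_1(\cdot,e)=\circ$, the value of $\Phi$ is unaffected.
\item If $\rho_{t-1}(n)\in B$, replace $\beta(n)$ by $e$. As $\Phi$ depends on $\beta(n)$ only through $X_2(\rho_{t-1}(n),\beta(n))=\circ$, the value of $\Phi$ is unaffected.
\end{itemize}
Define $x(0)\in A^{\mathbb Z}$ by $y(0)$ on $[0,t-1]$ and, for $j\ge0$, as follows: cell $-1-j$ has $\sigma=\mathsf P$, $m=0$, slot $\alpha(j)$ and $\lambda=\circ$; cell $t+j$ has $\sigma=\mathsf P$, $m=0$, $q=\#_\bot$, $\rho=\circ$ and $\lambda=\beta(j)$. Put $x(n)=F^n(x(0))$. We show by induction on $n$ that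
\begin{enumerate}
\item[(1)] $x(n)_{[0,t-1]}=y(n)$;
\item[(2)] for $j\ge0$, cell $-1-j$ of $x(n)$ has slot $\alpha(n+j)$ and $\lambda\in B\cup\{\circ\}$;
\item[(3)] for $j\ge0$, cell $t+j$ of $x(n)$ has $\rho=\circ$ and $\lambda=\beta(n+j)$.
\end{enumerate}
This holds for $n=0$. Assume it for $n$.

(1) for $n+1$ follows from (1), from (2) with $j=0$ and from (3) with $j=0$.

(2) The slot $\alpha(n+j+1)$ of cell $-2-j$ crosses $\lambda_{-1-j}(n)\ne e$, which leaves it unchanged, and the device $\mathsf P$ passes it on. So cell $-1-j$ receives $\alpha(n+1+j)$. Its new left-mover is $X_2(\rho_{-1-j}(n),\lambda_{-j}(n))$, which is $\circ$ or $\lambda_{-j}(n)$. For $j\ge1$ it is not $e$ because $\lambda_{-j}(n)$ is not. For $j=0$: if $\lambda_0(n)=e$, then $\rho_{-1}(n)\in B$ by the modification and the result is $\circ$; if $\lambda_0(n)\ne e$, the result is not $e$.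

(3) Cell $t$ receives the payload part $X_1(\rho_{t-1}(n),\beta(n))$. It is $\circ$ if $\rho_{t-1}(n)=\circ$, and also if $\rho_{t-1}(n)\in B$, since then $\beta(n)=e$. Cell $t+j$ with $j\ge1$ receives $\circ$ since $\rho_{t+j-1}(n)=\circ$. The new left-mover of cell $t+j$ is $X_2(\circ,\lambda_{t+j+1}(n))=\beta(n+1+j)$.

By (1), $y\in\Sigma_t$.
\end{proof}

The \emph{shadowing property} says, in terms of the product topology: for every $D\in\mathbb N$ there is $D'\in\mathbb N$ such that, whenever $F(x_n)$ and $x_{n+1}$ agree on $[-D',D']$ for all $n\in\mathbb N$, there is $z$ such that $F^n(z)$ and $x_n$ agree on $[-D,D]$ for all $n$. Here $D'=D$ works. If $F(x_n)$ and $x_{n+1}$ agree on $[-D,D]$ for all $n$, then $y(n)=x_n|_{[-D,D]}$ satisfies $y(n+1)=F(x_n)|_{[-D,D]}=\Phi(y(n),\alpha(n),\beta(n))$, where $\alpha(n),\beta(n)$ are read off $x_n$ at the cells $-D-1$ and $D+1$. By Lemma~\ref{lem:sft} with $t=2D+1$ and by shift-invariance, some $z$ has $F^n(z)|_{[-D,D]}=y(n)$ for all $n$. This proves Theorem~\ref{thm:main}(a).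

\begin{remark}
Without erasers $\Sigma_t$ need not be of finite type. Take the CA $G$ of Section~\ref{sec:idea} without the symbol $e$, and $t=1$. Let $k\ge0$. A payload with $\rho_0(0)=b$ is at cell $k$ at time $k$. A left-mover on its way to cell $0$ at time $2k+1$ is then at cell $k+1$, and it is wiped out in the next step. So the word of length $2k+2$ with $\rho_0(0)=b$, $\lambda_0(2k+1)=b'\in B$ and all other symbols $\circ$ does not occur in $\Sigma_1$, while it does after deletion of its first or its last letter. There are therefore minimal forbidden words of unbounded length.
\end{remark}

\section{The entropy if $M$ does not halt}\label{sec:b}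

Fix $t$ and consider an orbit in the window $[0,t-1]$ during the times $0,\dots,N$. Lemma~\ref{lem:balance} applies to $F$, and its kills are the kills of the tests. We have to bound their number $\kappa$.

Slots pass through the cells $0,1,\dots,t-1$ in order, one cell per step; one slot enters cell $0$ at each of the times $1,\dots,N$. At the beginning, the slots in the window and the memories $m_i$ are arbitrary. We set aside the slots affected by this: call a control slot \emph{clean} if it enters cell $0$ at a time $\ge1$ and is not the first control slot to do so. Let $\pi$ be the control slot preceding a clean one. Then every cell of the window processes $\pi$, the memory slots between them (the \emph{packet} of the clean slot), and the clean slot itself, in this order. In a cell with device in $\Theta$ we have $m=0$ right after $\pi$ has been processed.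

\begin{lemma}\label{lem:once}
If $M$ does not halt, a clean control slot triggers at no more than one cell of the window.
\end{lemma}

\begin{proof}
Suppose it triggers at cells $i<i'$. At cell $i$ its state becomes $\bot$, and only $\mathsf R$ can change that, so there is a last cell $k$ with $i<k<i'$ and $\sigma_k=\mathsf R$. There is no $\mathsf R$ strictly between $k$ and $i'$. There is no $\mathsf T$ there either, since it would make the state $\bot$ and the state would stay $\bot$ up to cell $i'$. So the cells strictly between $k$ and $i'$ carry $\mathsf P$ or, in this order, devices $\tau_1,\dots,\tau_\ell\in\Theta$.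

After cell $k$ the state of the control slot is $s_0$ and all slots of its packet are $(0,0)$. Let $c_j$ be the number of slots of the packet with $a_j=1$. Since the state arriving at $i'$ is $h_*\ne\bot$, no $\tau_u$ outputs $\bot$. Hence at $\tau_u=(s,\mathrm{op},s')$ the state changes from $s$ to $s'$ and the condition on $m$ is satisfied. As $m=0$ at the beginning of the packet, this means:
\begin{itemize}
\item if $\mathrm{op}=\mathrm{inc}_j$, exactly one $a_j$ was changed from $0$ to $1$, so $c_j$ increased by $1$;
\item if $\mathrm{op}=\mathrm{dec}_j$, exactly one $a_j$ was changed from $1$ to $0$, so $c_j\ge1$ before and $c_j$ decreased by $1$;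
\item if $\mathrm{op}=\mathrm{zero}_j$, no slot had $a_j=1$, so $c_j=0$.
\end{itemize}
The other counter is unchanged in each case. So $\tau_1,\dots,\tau_\ell$ is a legal computation of $M$ from $(s_0,0,0)$ to $h_*$ (in particular $\ell\ge1$, as $s_0\ne h_*$), and $M$ halts, a contradiction.
\end{proof}

\begin{lemma}\label{lem:kills}
If $M$ does not halt, then $\kappa\le\frac N{K+1}+t(t+1)+t$.
\end{lemma}

\begin{proof}
At a test cell a kill sets $m:=0$, and $m$ stays $0$ until the next control slot. So after processing a control slot and before processing the next one (or up to time $N$, if there is no next one) the cell kills at most once, and only if the former slot triggered there; we attribute the kill to that control slot. Before its first control slot the cell kills at most once. The kills of this last kind number at most $t$ in the whole window.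

At most $t+1$ control slots that are processed in the window are not clean: those in the window at time $0$, and the first one that enters later. Each of them is responsible for at most one kill in each cell, hence all of them for at most $t(t+1)$ kills.

By Lemma~\ref{lem:once} a clean control slot is responsible for at most one kill. If it is responsible for one, it is followed immediately by at least $K$ memory slots, up to and including the killed one: $m$ is $1$ after the triggering, $K-1$ memory slots are needed to raise it to $K$, and the kill happens at a later memory slot before the next control slot. The control slot and the $K$ slots behind it form a group of $K+1$ consecutive slots. Groups of different control slots are disjoint, since each contains only one control slot, at its front. All slots of the group enter cell $0$ at times between $1$ and $N$, since the killed one is processed in the window at a time $\le N$. So there are at most $N/(K+1)$ groups.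
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Put $\rho'(n)=X_1(\rho_{-1}(n),\lambda_0(n))$. The word $y(0)\cdots y(N)$ is determined by $y(0)$ and by the entering symbols
\[
q_{-1}(n),\qquad\rho'(n),\qquad\lambda_{t-1}(n+1)\qquad(0\le n<N).
\]
For each $n$ there are $|Q|$ choices of $q_{-1}(n)$, two types of $\rho'(n)$ (blank or payload) and three types of $\lambda_{t-1}(n+1)$ (blank, eraser or payload). Given the types, $p+g$ payloads remain to be chosen. By Lemmas~\ref{lem:balance} and~\ref{lem:kills}, $p+g\le N+\frac N{K+1}+C_t$ with $C_t$ depending only on $t$. Hence
\[
|\mathcal L_{N+1}(\Sigma_t)|\le|A|^t\,(6|Q|)^N\,|B|^{\,N+N/(K+1)+C_t},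
\]
\[
h(\Sigma_t)\le\log(6|Q|)+\Bigl(1+\frac1{K+1}\Bigr)d\le\Bigl(1+\frac2{K+1}\Bigr)d,
\]
the last step by \eqref{eq:d}. Take the supremum over $t$.
\end{proof}

The first estimate of $h(\Sigma_t)$ shows the role of the waiting time: forged kills contribute $d/(K+1)$, and for $c$ close to $2$ the proof of Theorem~\ref{thm:sharp}(2) needs this to be small compared with $d$.

\section{The entropy if $M$ halts}\label{sec:c}

We build a window that contains many copies of the halting run. Each control slot triggers at every copy, and so all payloads behind it can be killed, one per copy.

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]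
Let $\tau_1,\dots,\tau_\ell\in\Theta$ be the moves of the halting run. Take $k\ge\max(K,\ell)$ and the window of length $t=k(\ell+2)$ with devices
\[
\sigma_0\cdots\sigma_{t-1}=(\mathsf R\,\tau_1\cdots\tau_\ell\,\mathsf T)^k .
\]
In $y(0)$ let $m=0$, $q=\#_\bot$, $\rho=\circ$, $\lambda=\circ$ in all cells. By Lemma~\ref{lem:sft} we may prescribe all inputs $\alpha(n)=(q_{-1}(n),\rho_{-1}(n))$ and $\beta(n)=\lambda_t(n)$: the sequence $y$ computed from $y(0)$ and these inputs by $\Phi$ belongs to $\Sigma_t$. We take
\begin{itemize}
\item $q_{-1}(n)=\#_\bot$ if $n\equiv0\pmod{k+1}$, and $(0,0)$ otherwise;
\item $\rho_{-1}(n)\in B$ arbitrary if $n\ge k+1$ and $n\bmod(k+1)\in\{K,\dots,k\}$, and $\circ$ otherwise;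
\item $\lambda_t(n)\in B$ arbitrary.
\end{itemize}
There are no erasers in $y(0)$ or among the inputs, so by \eqref{eq:X} crossings do not affect right-moving payloads.

\emph{The control slots trigger at every test.} Let $u\ge1$. The control slot that is the input at $n=(k+1)u$ is preceded by a packet of $k$ memory slots and, before that, by the control slot with input at $(k+1)(u-1)$. So $m=0$ in each $\tau$-cell when the packet arrives. After each $\mathsf R$ the state is $s_0$ and the packet is $(0,0),\dots,(0,0)$. By induction along $\tau_1,\dots,\tau_\ell$, the state and the numbers $c_j$ of slots with $a_j=1$ follow the run of $M$. An increment finds a slot with $a_j=0$, because fewer than $\ell$ moves precede it and so $c_j<\ell\le k$. A decrement finds a slot with $a_j=1$, because $c_j\ge1$ in the run. A zero test succeeds because $c_j=0$ in the run. So the control slot arrives at each of the $k$ cells with device $\mathsf T$ in state $h_*$, and it triggers there.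

\emph{All payloads are killed.} Number the $k$ memory slots behind this control slot by $1,\dots,k$; payloads enter in the slots $K,\dots,k$. We claim that on arrival at the $j$-th test the surviving payloads are those in slots $K-1+j,\dots,k$ (none if $K-1+j>k$). This is true for $j=1$. Suppose it holds for $j$. At the $j$-th test $m=1$ after the control slot. The memory slots $1,\dots,K-1$ raise $m$ to $K$, where it stays until the first payload arrives. This is the one in slot $K-1+j$ (if $K-1+j\le k$). It is killed, $m$ becomes $0$, and the others pass. So the claim holds for $j+1$. Since $k-K+1\le k$, all payloads are killed at the latest in the last cell $t-1$. All other slots carry $\circ$ from the start. Hence $\rho_{t-1}(n)=\circ$ for all $n$.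

\emph{Counting.} It follows that $\lambda_{t-1}(n+1)=X_2(\circ,\lambda_t(n))=\lambda_t(n)$. Also $\rho_0(n+1)=\rho_{-1}(n)$, since cell $0$ has device $\mathsf R$, which does not change $\rho$. So all free choices at $n<N$ are visible in $y(0)\cdots y(N)$, and
\[
|\mathcal L_{N+1}(\Sigma_t)|\ge|B|^N\,|B|^{(k-K+1)(\lfloor N/(k+1)\rfloor-1)},
\qquad
h(F)\ge h(\Sigma_t)\ge\Bigl(1+\frac{k-K+1}{k+1}\Bigr)d .
\]
Let $k\to\infty$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}, and with Corollary~\ref{cor:answer} the answer to the question: the topological entropy of regular CA is not computable.

\section{How much can be computed}\label{sec:sharp}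

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) The inequalities are Lemma~\ref{lem:twocolumns}. By (iii) and Lemma~\ref{lem:sofic} we can decide whether $h(\Sigma_r)=0$, which by the inequalities is equivalent to $h(F)=0$. In this case output $v=0$. Otherwise $h(\Sigma_r)>0$ can be approximated to any precision, and since $2/c<1$ we find a rational $v$ with $\frac2c\,h(\Sigma_r)\le v\le h(\Sigma_r)$. Then $v\le h(\Sigma_r)\le h(F)\le2h(\Sigma_r)\le cv$.

(2) Let $1\le c<2$. Since $2/c>1$, there are $K$ and a rational $\vartheta$ with $1+\frac2{K+1}<\vartheta<\frac2c$. Let $v\le h(F_{M,K})\le cv$. If $M$ does not halt, then $v\le(1+\frac2{K+1})d<\vartheta d$. If $M$ halts, then $v\ge\frac{2d}c>\vartheta d$. So an algorithm producing $v$ would decide halting.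

For the additive statement take $K=3$. All of Sections~\ref{sec:construction}--\ref{sec:c} is valid for every integer $d$ satisfying \eqref{eq:d}, so we may choose $d>4C$. Then the values $h(F)\le1.5d$ and $h(F)\ge2d$ differ by at least $d/2>2C$, and an approximation within $C$ would decide halting.

(3) By \eqref{eq:sup}, $h(F)>q$ holds if and only if $h(\Sigma_t)>q$ for some $t$. By (iii) and Lemma~\ref{lem:sofic} each $h(\Sigma_t)$ can be approximated to any precision, so searching in parallel over $t$ and over the precision gives a semidecision procedure. For hardness take $K=3$: by Theorem~\ref{thm:main}, $M$ halts if and only if $h(F_{M,3})>\frac74d$, and $F_{M,3}$ is always regular. Finally, a halting oracle decides, for regular $F$, each relation $h(F)>q$, and since $0\le h(F)\le2h(\Sigma_r)\le2r\log|A|$ by Lemma~\ref{lem:twocolumns}, bisection approximates $h(F)$. Conversely, approximations of $h$ decide halting by the proof of Corollary~\ref{cor:answer}.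
\end{proof}

For a one-sided regular CA, Lemmas~\ref{lem:twocolumns} and~\ref{lem:sofic} give $h(F)=h(\Sigma_r)$ and, with (iii), recover fact (ii). For two-sided regular CA the estimate $h(\Sigma_r)\le h(F)\le2h(\Sigma_r)$ is computable, and by Theorem~\ref{thm:sharp}(2) no algorithm lowers its factor $2$ to any $c<2$.

\begin{thebibliography}{9}
\bibitem{dottorato}
``Dottorato di Ricerca in Informatica'', \url{https://amsdottorato.unibo.it/id/eprint/371/1/dilena.pdf}.
\end{thebibliography}

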